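# Winning with points on a non-separable compact space of countable tightness

## 1. Two boards, played by hand

Let $A(\omega_1)=\omega_1\cup\{\infty\}$ be the one-point compactification of the discrete set $\omega_1$: every $\{\alpha\}$ is open, and the neighborhoods of $\infty$ are the sets that contain $\infty$ and all but finitely many $\alpha$. Two players meet on this board. At move $n\in\omega$, player I names a point $x_n$, and player II answers with an open set $U_n$ such that $x_n\in\overline{U_n}$. Note that $x_n$ need only lie in the *closure* of $U_n$. After $\omega$ moves, I wins if $\bigcup_n U_n$ is dense; otherwise II wins.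

Who wins on $A(\omega_1)$? If I names $\alpha<\omega_1$, II answers $\{\alpha\}$. If I names $\infty$, II answers $\omega=\{0,1,2,\dots\}$, which is open and has $\infty$ in its closure, because every neighborhood of $\infty$ contains all but finitely many of its points. At the end $\bigcup_nU_n$ is a countable set of isolated points. It misses some open set $\{\beta\}$, so II wins.

On a separable space I wins trivially, by listing a countable dense set $\{x_n:n\in\omega\}$. Since $x_n\in\overline{U_n}$ for all $n$, the closure of $\bigcup_nU_n$ contains every $x_n$, hence is everything. Is this the only way for I to win? Here is a second board.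

**Example (the Cantor cube $2^\kappa$).** Let $\kappa>\mathfrak c=2^\omega$. Then $2^\kappa$ is not separable: if $C$ were countable and dense, then for $\xi\ne\eta$ some $c\in C$ would have $c(\xi)=1$, $c(\eta)=0$, so the sets $\{c\in C:c(\xi)=1\}$, $\xi<\kappa$, would be $\kappa$ distinct subsets of a countable set. Nevertheless I has a winning strategy.

The reason is that the closure of an open set sees only countably many coordinates. Let $U\subset 2^\kappa$ be open. Take a maximal disjoint family of basic clopen sets contained in $U$. It is countable, because $2^\kappa$ is ccc. Its union $H$ is dense in $U$, so $\overline H=\overline U$. Let $C$ be the countable set of all coordinates used by the members of the family. If $z\in\overline U$ and $y\restriction C=z\restriction C$, then $y\in\overline U$: given a finite $F\subset\kappa$, pick $g\in H$ agreeing with $z$ on $F\cap C$ and change $g$ on $F\setminus C$ so that it agrees with $y$ there; membership in $H$ depends only on the coordinates in $C$, so the changed point is still in $H$, and it agrees with $y$ on $F$. We say that $\overline U$ *depends on* $C$.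

Now I plays as follows. For a countable infinite $C\subset\kappa$ let $D_C$ be the countable set of points of $2^\kappa$ whose support $\{\xi:z(\xi)=1\}$ is a finite subset of $C$. After II has played $U_i$, fix a countable $C_i$ on which $\overline{U_i}$ depends. Put $C'_n=\omega\cup\bigcup_{i<n}C_i$. By bookkeeping, I arranges to play, in the course of the game, exactly all the points of all the sets $D_{C'_i}$. At the end let $C=\bigcup_nC'_n$. Since supports are finite and the $C_n'$ increase, $D_C=\bigcup_nD_{C_n'}$. If $z\in2^\kappa$ has finite support, then the point that agrees with $z$ on $C$ and is $0$ elsewhere belongs to $D_C$, so it is some $x_n$. Since $x_n\in\overline{U_n}$, and $\overline{U_n}$ depends on $C_n\subset C$, also $z\in\overline{U_n}$. So every finite-support point lies in $\overline{\bigcup_nU_n}$. These points are dense, and I wins.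

The two boards differ in an important respect. In $A(\omega_1)$, whenever $x\in\overline A$, countably many points of $A$ already have $x$ in their closure. In $2^\kappa$ this is false: the constant function $1$ is in the closure of the set of finite-support points, but a countable set of them vanishes identically above some countable set of coordinates. II's winning answer on $A(\omega_1)$ was to play a *small* set that still reaches the point, and countable tightness is what makes small answers available. So we ask: if $X$ is compact, has countable tightness, and I can win, must $X$ be separable?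

## 2. Vocabulary and the three theorems

All compact spaces are Hausdorff, all spaces are nonempty, and cardinal functions take infinite values.

**Definition (the game).** The game just described is called $\Omega$. A strategy for I is a function $\sigma$ that assigns to each finite sequence $(U_0,\dots,U_{n-1})$ of moves of II the next point $x_n$. The space $X$ is **$\Omega$-separable** if I has a winning strategy in $\Omega$ on $X$. Thus separable spaces and all cubes $2^\kappa$ are $\Omega$-separable, while $A(\omega_1)$ is not.

**Definition (tightness).** $t(X)$ is the least infinite cardinal $\kappa$ such that whenever $A\subset X$ and $x\in\overline A$, there is $B\subset A$ with $|B|\le\kappa$ and $x\in\overline B$. Countable tightness means $t(X)=\omega$. For instance $t(A(\omega_1))=\omega$: if $\infty\in\overline A\setminus A$, then $A$ is infinite, and every countably infinite subset of $A$ has $\infty$ in its closure.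

**Definition (Corson compact).** A compact space is Corson compact if it is homeomorphic to a subspace of some $\{x\in\mathbb R^\Gamma: x(\gamma)\neq0\text{ for only countably many }\gamma\}$. For example, $A(\omega_1)$ is homeomorphic to $\{0\}\cup\{e_\alpha:\alpha<\omega_1\}\subset 2^{\omega_1}$, where $e_\alpha$ is $1$ at $\alpha$ and $0$ elsewhere.

**Definition ($\pi$-bases).** A **$\pi$-base** of $X$ is a family of nonempty open sets such that every nonempty open set contains a member; $\pi w(X)$ is the least size of one. A **local $\pi$-base** at $x$ is a family of nonempty open sets such that every neighborhood of $x$ contains a member; $\pi\chi(x,X)$ is the least size of one. Members of a local $\pi$-base at $x$ need not contain $x$. Example: $\{\{n\}:n\in\omega\}$ is a countable local $\pi$-base at $\infty\in A(\omega_1)$, although $\infty$ has no countable local base. A family is **point-countable** if each point lies in at most countably many members; the family of all $\{\alpha\}$ is a point-countable $\pi$-base of $A(\omega_1)$. We write $d(X)$ for the least size of a dense set. Choosing a point in each member of a $\pi$-base gives $d(X)\le\pi w(X)$.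

**Definition (chain conditions).** $X$ is **ccc** if every disjoint family of nonempty open sets is countable. $X$ has **caliber $\omega_1$** if for all nonempty open $W_\xi$ ($\xi<\omega_1$) there is an uncountable $I\subset\omega_1$ with $\bigcap_{\xi\in I}W_\xi\ne\emptyset$. A separable space has caliber $\omega_1$, since some point of a countable dense set lies in uncountably many $W_\xi$. The space $A(\omega_1)$ fails both conditions.

MA$_{\omega_1}$ says: for every nonempty ccc poset and every family of at most $\omega_1$ dense subsets, some filter meets them all.

**Theorem 1 (CH).** There is a non-separable Corson compact space $X\subset2^{\omega_1}$ (hence $t(X)=\omega$) which is $\Omega$-separable.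

**Theorem 2.**
(i) (ZFC) Every $\Omega$-separable space of countable tightness is ccc.
(ii) (ZFC) Every $\Omega$-separable compact $X$ with $t(X)=\omega$ has $d(X)\le\pi w(X)\le\mathfrak c$; by Theorem 1 it is consistent that $d(X)=\mathfrak c>\omega$.
(iii) (ZFC) If such an $X$ has caliber $\omega_1$, it is separable.
(iv) Under MA$_{\omega_1}$ every such $X$ is separable.

**Theorem 3.** If $V\models$ CH and $\kappa$ is any cardinal, then after forcing with $\mathrm{Fn}(\kappa,2)$ there is still a non-separable $\Omega$-separable Corson compact space. So a counterexample is consistent with $\mathfrak c$ arbitrarily large.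

Since CH and MA$_{\omega_1}$ are each consistent with ZFC, the statement "every $\Omega$-separable compact space of countable tightness is separable" is independent of ZFC. In particular, ZFC does not prove it.

Two theorems of Šapirovskiĭ are used as black boxes, and only for Theorem 2.

* (F1) Every compact space of countable tightness has a point-countable $\pi$-base (see also S. Todorčević, *Free sequences*, Topology Appl. 35 (1990)).
* (F2) In a compact space, $\pi\chi(x,X)\le t(X)$ for each $x$.

## 3. The tree of plays, and why it has too many branches

The natural way to prove separability is to take a winning strategy $\sigma$, let II answer only from a small stock of sets, and show that the points $\sigma$ produces form a countable dense set. The problem's source, "Some New Versions Of An Old Game", has the result that every first countable $\Omega$-separable space is separable. Here is the argument for regular spaces.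

**Proposition 4.** Every regular, first countable, $\Omega$-separable space $X$ is separable.

*Proof.* Let $\sigma$ be winning for I and let $\mathcal B_x$ be a countable local base of open sets at $x$. Consider the finite sequences $s=(U_0,\dots,U_{n-1})$ with $U_i\in\mathcal B_{x_i}$, where $x_i=\sigma(U_0,\dots,U_{i-1})$. Each has countably many one-step extensions, so there are countably many, and the set $S$ of all points $\sigma(s)$ is countable. Suppose $S$ is not dense. By regularity there is a nonempty open $W$ with $\overline W\cap\overline S=\emptyset$. For $x\in S$ the set $X\setminus\overline W$ is a neighborhood of $x$, so it contains some member of $\mathcal B_x$. Let II always answer $x$ by such a member. Then all points played stay in $S$ and $\bigcup_nU_n$ misses $W$, although $\sigma$ is winning, a contradiction. $\square$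

In a compact space of countable tightness, (F2) supplies a countable local *$\pi$-base* at each point, and one would like to repeat the proof. The step that breaks is II's reply. A single member $B$ of a local $\pi$-base at $x$ need not have $x$ in its closure: in $A(\omega_1)$ no $\{n\}$ is a legal answer to $\infty$. II must answer with a union of infinitely many members, and a countable family has $\mathfrak c$ many subfamilies. The tree now has $\mathfrak c$ branches at each node, and the proof yields exactly the following.

**Proof of Theorem 2(ii).** *The purpose is to run the tree argument with replies that are unions.* Let $X$ be compact and $\Omega$-separable with $t(X)=\omega$, and let $\sigma$ be winning for I. By (F2) fix a countable local $\pi$-base $\mathcal B_x$ at each $x\in X$. Let $\mathcal R_x$ be the family of all $\bigcup\mathcal C$ with $\mathcal C\subset\mathcal B_x$ and $x\in\overline{\bigcup\mathcal C}$; then $|\mathcal R_x|\le\mathfrak c$. Consider all finite sequences $s=(U_0,\dots,U_{n-1})$ with $U_i\in\mathcal R_{x_i}$, $x_i=\sigma(U_0,\dots,U_{i-1})$. There are at most $\mathfrak c$ of them, so the set $S$ of all points $\sigma(s)$ has size at most $\mathfrak c$.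

Suppose $S$ is not dense, and take a nonempty open $W$ with $\overline W\cap\overline S=\emptyset$. For $x\in S$ let $U_x=\bigcup\{B\in\mathcal B_x:B\cap W=\emptyset\}$. If $N$ is an open neighborhood of $x$, then $N\setminus\overline W$ is a neighborhood of $x$, so it contains some $B\in\mathcal B_x$. This $B$ misses $W$, so $B\subset N\cap U_x$. Hence $x\in\overline{U_x}$ and $U_x\in\mathcal R_x$. If II always answers $x$ by $U_x$, all points stay in $S$ and $\bigcup_nU_n$ misses $W$, a contradiction. So $d(X)\le\mathfrak c$.

Finally, $\bigcup_{x\in S}\mathcal B_x$ is a $\pi$-base: a nonempty open set contains some $x\in S$, is a neighborhood of it, and so contains a member of $\mathcal B_x$. Hence $\pi w(X)\le\mathfrak c$. For the space $X$ of Theorem 1 we have $\omega<d(X)\le\mathfrak c=\omega_1$, so $d(X)=\mathfrak c>\omega$ there. $\blacksquare$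

**Proof of Theorem 2(i).** *The purpose is to turn II's play on $A(\omega_1)$ into a general strategy.* Let $t(X)=\omega$ and suppose $X$ is not ccc. Extend an uncountable disjoint family of nonempty open sets to a maximal one, $\mathcal W$. By maximality $\bigcup\mathcal W$ is dense. When I plays $x_n$, countable tightness gives a countable $B\subset\bigcup\mathcal W$ with $x_n\in\overline B$. Each point of $B$ lies in exactly one member of $\mathcal W$, so $\mathcal W_n=\{W\in\mathcal W:W\cap B\neq\emptyset\}$ is countable, and $x_n\in\overline{\bigcup\mathcal W_n}$. II plays $U_n=\bigcup\mathcal W_n$. At the end some member of $\mathcal W$ lies outside the countable family $\bigcup_n\mathcal W_n$, and it is disjoint from $\bigcup_nU_n$. So II has a winning strategy, and $X$ is not $\Omega$-separable. $\blacksquare$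

## 4. Separability from caliber $\omega_1$, and Martin's axiom

**Proof of Theorem 2(iii).** By (F1), $X$ has a point-countable $\pi$-base. If it were uncountable, take $\omega_1$ distinct members; caliber $\omega_1$ would give a point in uncountably many of them, a contradiction. So $X$ has a countable $\pi$-base, and hence is separable. $\blacksquare$

**Proof of Theorem 2(iv).** Assume MA$_{\omega_1}$. By (i), $X$ is ccc. By (iii), it suffices to show that $X$ has caliber $\omega_1$. Let $W_\xi$ ($\xi<\omega_1$) be nonempty and open, and choose nonempty open $V_\xi$ with $\overline{V_\xi}\subset W_\xi$.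

**Step 1.** *This step finds a region in which the $V_\xi$ keep recurring.* Put $H_\alpha=\bigcup_{\xi>\alpha}V_\xi$. We claim that for some $\alpha$, $\overline{H_\beta}=\overline{H_\alpha}$ for all $\beta\ge\alpha$. Otherwise choose recursively a strictly increasing sequence $(\alpha_\eta)_{\eta<\omega_1}$ with $\overline{H_{\alpha_{\eta+1}}}\subsetneq\overline{H_{\alpha_\eta}}$, taking suprema at limits. The open sets $H_{\alpha_\eta}\setminus\overline{H_{\alpha_{\eta+1}}}$ are nonempty, and they are pairwise disjoint, because $H_{\alpha_{\eta'}}\subset H_{\alpha_{\eta+1}}$ for $\eta'>\eta$. This contradicts ccc.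

**Step 2.** *This step extracts an uncountable centered subfamily.* Fix such an $\alpha$ and let $\mathbb P$ be the set of nonempty open subsets of $H_\alpha$, ordered by inclusion. Incompatible conditions are disjoint, so $\mathbb P$ is ccc. For $\beta\in[\alpha,\omega_1)$ the set $E_\beta=\{p\in\mathbb P:p\subset V_\xi\text{ for some }\xi>\beta\}$ is dense: if $p\in\mathbb P$, then $p\subset\overline{H_\beta}$, so $p$ meets $V_\xi$ for some $\xi>\beta$, and $p\cap V_\xi\in E_\beta$. Let $G$ be a filter meeting all $E_\beta$, and let $I$ be the set of $\xi$ such that $p\subset V_\xi$ for some $p\in G$. Then $I$ is unbounded in $\omega_1$. Given $\xi_1,\dots,\xi_m\in I$ with witnesses $p_1,\dots,p_m\in G$, a common lower bound in $G$ is a nonempty set contained in every $V_{\xi_i}$.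

**Step 3.** *This step passes from finite to full intersections.* By compactness $\bigcap_{\xi\in I}\overline{V_\xi}\ne\emptyset$, and this set is contained in $\bigcap_{\xi\in I}W_\xi$. So $X$ has caliber $\omega_1$. $\blacksquare$

## 5. The cube strategy inside a Corson compactum

A counterexample must therefore be ccc and, by (ii), have density at most $\mathfrak c$. The cube shows how I can win: she plays finite-support points, and $\overline{U_n}$ is insensitive to changes at coordinates outside a countable set. In a compact subset of $2^{\omega_1}$ whose points have countable support, not every change at a coordinate keeps us in the space. But look at what the strategy uses: a finite-support point $z$ is compared with its truncation below some $\delta$, and the two differ by finitely many added $1$'s above $\delta$. So it suffices that adding one *permitted* $1$ above $\delta$ does not leave the closure.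

**Notation.** $\mathrm{Fn}(\alpha,2)$ is the set of finite partial functions from $\alpha$ to $2$. For $z\in2^\alpha$, $\mathrm{supp}\,z=\{\xi:z(\xi)=1\}$. If $z\in2^\beta$ and $\beta\le\alpha$, then $z^\frown0\in2^\alpha$ is the extension of $z$ by zeros ($\alpha$ will be clear). If $\mathrm{supp}\,x\subset\alpha$, then $x+e_\alpha$ is $x$ with the value at $\alpha$ changed to $1$. For $X\subset2^{\omega_1}$ and $P\subset\mathrm{Fn}(\omega_1,2)$ put $U_P=\{z\in X:\exists p\in P\ (p\subset z)\}$, an open subset of $X$.

**Proposition 5.** Let $X\subset2^{\omega_1}$ be closed and let $D$ be the set of points of $X$ with finite support. Assume: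

* (a) every $z\in X$ has countable support;
* (b) for every $\alpha\in[\omega,\omega_1)$ there is $z\in X$ with $z(\alpha)=1$;
* (c) $D$ is dense in $X$, and $(z\restriction\gamma)^\frown0\in X$ for all $z\in D$, $\gamma\in[\omega,\omega_1)$;
* (d) for every countable $P\subset\mathrm{Fn}(\omega_1,2)$ there is $\delta(P)\in[\omega,\omega_1)$ such that for all $\alpha\ge\delta(P)$ and $x\in D$ with $\mathrm{supp}\,x\subset\alpha$ and $x+e_\alpha\in X$: if $x\in\overline{U_P}$, then $x+e_\alpha\in\overline{U_P}$.

Then $X$ is a non-separable Corson compact space, $t(X)=\omega$, and $X$ is $\Omega$-separable.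

To see what (d) does, look at $X=\{0\}\cup\{e_\alpha:\alpha<\omega_1\}$, our copy of $A(\omega_1)$. Here $D=X$, and (a), (b), (c) hold. Let $P$ consist of the functions $\{(n,1)\}$, $n\in\omega$, so $U_P=\{e_n:n\in\omega\}$. Then $0\in\overline{U_P}$, and $0+e_\alpha=e_\alpha\in X$ for every $\alpha\geq\omega$, but $e_\alpha\notin\overline{U_P}$. So (d) fails, exactly at II's winning answer.

*Proof.* $X$ is compact, and it is Corson by (a).

**Step 1: countable tightness.** *This step lets us later replace II's sets by sets coded by countable $P$.* Let $x\in\overline A$, $A\subset X$. Put $S_0=\mathrm{supp}\,x$, a countable set. Given a countable $S_n$, choose a countable $B_n\subset A$ such that every finite $G\subset S_n$ has some $b\in B_n$ with $b\restriction G=x\restriction G$; this is possible because $x\in\overline A$ and there are countably many such $G$. Put $S_{n+1}=S_n\cup\bigcup_{b\in B_n}\mathrm{supp}\,b$, which is countable by (a). Let $S=\bigcup_nS_n$ and $B=\bigcup_nB_n$. If $G\subset\omega_1$ is finite, then $G\cap S\subset S_n$ for some $n$; take $b\in B_n$ agreeing with $x$ on $G\cap S$. Outside $S$ both $b$ and $x$ vanish, so $b\restriction G=x\restriction G$. Thus $x\in\overline B$.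

**Step 2: non-separability.** *This step shows that no countable set is dense.* If $C\subset X$ is countable, then by (a) there is $\alpha\in[\omega,\omega_1)$ above all supports of points of $C$. The set $\{z\in X:z(\alpha)=1\}$ is open, is nonempty by (b), and misses $C$.

**Step 3: from a truncation to the point.** *This step is the substitute for "$\overline U$ depends on $C$".* We claim: if $P$ is countable, $\delta\in[\omega,\omega_1)$, $\delta\ge\delta(P)$, $z\in D$ and $(z\restriction\delta)^\frown0\in\overline{U_P}$, then $z\in\overline{U_P}$. Let $\gamma_1<\dots<\gamma_k$ be the elements of $\mathrm{supp}\,z\setminus\delta$. Put $z_0=(z\restriction\delta)^\frown0$ and $z_j=z_{j-1}+e_{\gamma_j}$. Then $z_j=(z\restriction(\gamma_j+1))^\frown0$ for $1\le j\le k$, and $z_k=z$, so all $z_j$ lie in $D$ by (c). Moreover $\mathrm{supp}\,z_{j-1}\subset\gamma_j$ and $\gamma_j\ge\delta\ge\delta(P)$. So (d) with $\alpha=\gamma_j$ takes us from $z_{j-1}\in\overline{U_P}$ to $z_j\in\overline{U_P}$; after $k$ applications, $z\in\overline{U_P}$.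

**Step 4: coding II's answers.** *This step attaches a countable $P$ to each answer of II.* Let $x\in D$, $U\subset X$ open, $x\in\overline U$. By Step 1 there is a countable $B\subset U$ with $x\in\overline B$. For $b\in B$ choose a finite $p_b\subset b$ with $\{z\in X:p_b\subset z\}\subset U$. Then $P(x,U)=\{p_b:b\in B\}$ is countable, and $B\subset U_{P(x,U)}\subset U$, so $x\in\overline{U_{P(x,U)}}$. Fix one such $P(x,U)$ for each pair.

**Step 5: the strategy.** *This step defines I's moves.* For $\delta\in[\omega,\omega_1)$ the set $D_\delta=\{x\in D:\mathrm{supp}\,x\subset\delta\}$ is countable. It contains $(z\restriction\delta)^\frown0$ for each $z\in D$, by (c), so it is nonempty; fix an enumeration $D_\delta=\{d(\delta,j):j<\omega\}$, possibly with repetitions. Fix a bijection $n\mapsto(i(n),j(n))$ of $\omega$ onto $\omega\times\omega$ with $i(n)\le n$. (List the pairs by increasing $i+j$ and, for equal sums, by increasing $i$; then $(i,j)$ has index $\frac{(i+j)(i+j+1)}2+i\ge i$.) Before move $n$ put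
$$\delta_n=\max\big(\{\omega\}\cup\{\delta(P(x_i,U_i)):i<n\}\big).$$
I plays $x_n=d(\delta_{i(n)},j(n))$. This is legitimate because $i(n)\le n$, so $\delta_{i(n)}$ is already known.

**Step 6: the strategy wins.** *This step shows that $D\subset\overline{\bigcup_nU_n}$.* Let $\delta=\sup_n\delta_n<\omega_1$. The points played are exactly those of $\bigcup_iD_{\delta_i}$. This union is $D_\delta$, because supports are finite and $(\delta_i)$ is nondecreasing with supremum $\delta$. Let $z\in D$. Then $(z\restriction\delta)^\frown0\in D_\delta$ equals some $x_n$. With $P=P(x_n,U_n)$ we have $x_n\in\overline{U_P}$ and $\delta\ge\delta_{n+1}\ge\delta(P)$. By Step 3, $z\in\overline{U_P}\subset\overline{U_n}$. Since $D$ is dense in $X$, so is $\bigcup_nU_n$. $\square$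

## 6. Which points may be extended by $1$

We shall build $X$ as a limit of closed $X_\alpha\subset2^\alpha$. At stage $\alpha$ we choose a closed $A_\alpha\subset X_\alpha$, the set of points that may receive the value $1$ at coordinate $\alpha$. Every point may receive $0$. There are two opposing demands.

For (d), $A_\alpha$ must be generous: if a finite-support point $x\in A_\alpha$ is in the closure of one of the open sets $U$ listed so far, we want $x\in\overline{U\cap A_\alpha}$, so that points of $U$ that are extended by $1$ still accumulate at $x$ extended by $1$. Taking $A_\alpha=X_\alpha$ would do, but then $X$ becomes a cube. For (a), $A_\alpha$ must be stingy, so that no point receives uncountably many $1$'s. The device is to sort points by their first $\omega$ coordinates: a point $z$ lies over the real $z\restriction\omega$, and from some countable stage on, no point with infinite support over that real may receive another $1$. At any one stage only countably many reals have to be handled.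

A small case shows the tension. Let $K=2^\omega$, $\rho=\mathrm{id}$, let $D$ be the set of finite-support points, and let $Y$ be the set of sequences that are eventually $1$, a countable dense set disjoint from $D$. A closed $A$ with $A\cap Y\subset D$ must miss $Y$, hence has empty interior. Then $U=K\setminus A$ is a dense open set, and every $x\in A\cap D$ has $x\in\overline U$ but $U\cap A=\emptyset$. So no $A$ can be generous with respect to all open sets; a countable family must be fixed before $A$ is chosen. With that order, it works.

**Lemma 6.** Let $K$ be a nonempty zero-dimensional compact metric space and $\rho:K\to2^\omega$ continuous such that no nonempty open subset of $K$ lies in a single fiber $F_y=\rho^{-1}(y)$. Let $D\subset K$ be countable and dense, $\mathcal U$ a countable family of open subsets of $K$, and $Y\subset2^\omega$ countable. Then there is a nonempty closed $A\subset K$ such that: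

* (A1) $A\cap D$ is dense in $A$;
* (A2) no nonempty relatively open subset of $A$ lies in a single fiber;
* (A3) if $x\in A\cap D$, $U\in\mathcal U$ and $x\in\overline U$, then $x\in\overline{U\cap A}$;
* (A4) $A\cap F_y\subset D$ for all $y\in Y$.

The idea is to grow $A$ as the closure of a tree of points of $D$. Each node $x_s$ is the limit of its children, which are chosen inside the sets $U\in\mathcal U$ that accumulate at $x_s$; this gives (A3). Each level of the tree avoids one more fiber $F_{y_n}$. A point of $A$ that is not a node sits on an infinite branch, and so avoids all of them; this gives (A4).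

*Proof.* Enlarging $Y$ only strengthens (A4), so we may assume $\rho[D]\subset Y$. Write $Y=\{y_n:n<\omega\}$.

**Step 1: the tree.** *This step constructs points $x_s\in D$ and clopen sets $V_s\ni x_s$ for $s\in\omega^{<\omega}$.* Put $V_\emptyset=K$ and let $x_\emptyset\in D$ be arbitrary. Given $x_s\in V_s$ with $|s|=n$, list the members of $\mathcal U\cup\{K\}$ whose closure contains $x_s$ as $(U^k)_{k<\omega}$, each occurring infinitely often; the list is not empty because of $K$. By recursion on $k$:

* Choose a clopen $O_k\ni x_s$ with $O_k\subset V_s$, $O_k\subset O_{k-1}$ (if $k>0$), $\mathrm{diam}\,O_k<2^{-k}$, and $O_k\cap V_{s^\frown j}=\emptyset$ for $j<k$. This is possible since $x_s\notin V_{s^\frown j}$ for $j<k$: by the third item, $V_{s^\frown j}$ misses the fiber of $x_s$.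
* The open set $U^k\cap O_k$ is nonempty, since $x_s\in\overline{U^k}$. A nonempty open set is not contained in a fiber, and fibers are closed, so removing a fiber leaves a nonempty open set. Removing two in turn, $U^k\cap O_k\setminus(F_{\rho(x_s)}\cup F_{y_n})$ is nonempty and open. Choose $x_{s^\frown k}\in D$ in it.
* Choose a clopen $V_{s^\frown k}\ni x_{s^\frown k}$ with $V_{s^\frown k}\subset O_k\setminus(F_{\rho(x_s)}\cup F_{y_n})$.

The construction gives:

(1) $x_{s^\frown k}\to x_s$ as $k\to\infty$, since $x_{s^\frown k}\in O_k$; and if $U\in\mathcal U$ and $x_s\in\overline U$, then $x_{s^\frown k}\in U$ for infinitely many $k$.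

(2) $V_{s^\frown k}\subset V_s$; the sets $V_{s^\frown k}$ ($k<\omega$) are pairwise disjoint; $V_{s^\frown k}\cap F_{\rho(x_s)}=\emptyset$, so $x_s\notin V_{s^\frown k}$; and $V_{s^\frown k}\cap F_{y_{|s|}}=\emptyset$.

Let $Q=\{x_s:s\in\omega^{<\omega}\}\subset D$ and $A=\overline Q$.

**Step 2: which nodes lie in $V_s$.** *This step prepares the analysis of limit points.* We claim $Q\cap V_s=\{x_t:t\supseteq s\}$. If $t\supseteq s$, then $x_t\in V_t\subset V_s$. If $t$ is a proper initial segment of $s$, then $V_s\subset V_{t^\frown s(|t|)}$, which does not contain $x_t$. If $t$ and $s$ are incompatible, let $r$ be their longest common initial segment; then $x_t$ and $V_s$ lie in two different, hence disjoint, sets $V_{r^\frown i}$, $V_{r^\frown j}$. This proves the claim. Since $V_s$ is clopen, $A\cap V_s=\overline{Q\cap V_s}$.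

**Step 3: points of $A$ outside $Q$ follow a branch.** *This step gives (A4).* Let $a\in A\cap V_s$, $a\ne x_s$, and let $O_k$ be the sets used at $s$. Since $\bigcap_kO_k=\{x_s\}$, we have $a\notin O_k$ for some $k$. By Step 2, $a$ is in the closure of $\{x_s\}\cup\bigcup_j(Q\cap V_{s^\frown j})$. The open neighborhood $K\setminus O_k$ of $a$ misses $x_s$ and all $V_{s^\frown j}\subset O_j\subset O_k$ with $j\ge k$. Hence $a\in\overline{\bigcup_{j<k}(Q\cap V_{s^\frown j})}$, and since the finite union $\bigcup_{j<k}V_{s^\frown j}$ is closed, $a\in V_{s^\frown j}$ for some $j<k$.

Now let $a\in A\setminus Q$. Starting from $a\in V_\emptyset=K$ and repeating the last paragraph, we get $f\in\omega^\omega$ with $a\in V_{f\restriction n}$ for all $n$. By (2), $V_{f\restriction(n+1)}\cap F_{y_n}=\emptyset$ for all $n$, so $\rho(a)\notin Y$. Therefore $A\cap F_y\subset Q\subset D$ for $y\in Y$, which is (A4).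

**Step 4: the other properties.** *This step identifies $A\cap D$ and reads off (A1)–(A3).* A point of $(A\cap D)\setminus Q$ would have its $\rho$-value outside $Y$ by Step 3, and in $\rho[D]\subset Y$. So $A\cap D=Q$, and (A1) holds because $A=\overline Q$. For (A3), let $x=x_s\in Q$ and $x\in\overline U$, $U\in\mathcal U$; by (1), infinitely many of the points $x_{s^\frown k}\in A$ are in $U$, and they converge to $x$. For (A2), a nonempty relatively open subset of $A$ contains some $x_s$, hence $x_{s^\frown k}$ for large $k$, and $\rho(x_{s^\frown k})\ne\rho(x_s)$ by (2). $\square$

## 7. The space under CH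

**Proof of Theorem 1.** Assume CH. Then $|\mathrm{Fn}(\omega_1,2)|=\omega_1$ and $\omega_1^\omega=(2^\omega)^\omega=2^\omega=\omega_1$, so we can enumerate $2^\omega=\{y_\xi:\xi<\omega_1\}$ and all countable subsets of $\mathrm{Fn}(\omega_1,2)$ as $\{P_\xi:\xi<\omega_1\}$.

**Step 1: the recursion.** *This step defines closed $X_\alpha\subset2^\alpha$ ($\omega\le\alpha\le\omega_1$) and nonempty closed $A_\alpha\subset X_\alpha$ ($\omega\le\alpha<\omega_1$).* Let $D_\alpha$ be the set of finite-support points of $X_\alpha$; it is countable if $\alpha<\omega_1$. We maintain:

* (H1) for $\omega\le\beta<\alpha$: $X_\beta=\{x\restriction\beta:x\in X_\alpha\}$, and $x^\frown0\in X_\alpha$ for all $x\in X_\beta$;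
* (H2) $D_\alpha$ is dense in $X_\alpha$;
* (H3) no nonempty open subset of $X_\alpha$ is contained in a fiber $F^\alpha_y=\{x\in X_\alpha:x\restriction\omega=y\}$.

Let $X_\omega=2^\omega$. Its fibers are single points and it has no isolated points, so (H1)–(H3) hold.

Given $X_\alpha$ with $\alpha<\omega_1$, note that it is a nonempty zero-dimensional compact metrizable space, as a closed subset of $2^\alpha$ with $\alpha$ countable. Apply Lemma 6 to $K=X_\alpha$, $\rho(x)=x\restriction\omega$, $D=D_\alpha$, $Y=\{y_\xi:\xi<\alpha\}$ and
$$\mathcal U=\{U^\alpha_\xi:\xi<\alpha,\ P_\xi\subset\mathrm{Fn}(\alpha,2)\},\qquad U^\alpha_\xi=\{x\in X_\alpha:\exists p\in P_\xi\ (p\subset x)\}.$$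
The hypotheses of the lemma are (H2) and (H3). Let $A_\alpha$ be the resulting set and
$$X_{\alpha+1}=\{x^\frown0:x\in X_\alpha\}\cup\{x^\frown1:x\in A_\alpha\}.$$
For a limit $\lambda$ with $\omega<\lambda\le\omega_1$, let $X_\lambda=\{x\in2^\lambda:x\restriction\beta\in X_\beta\text{ for all }\beta\in[\omega,\lambda)\}$.

**Step 2: the hypotheses persist.** *This step justifies continuing the recursion.*

*Successors.* $X_{\alpha+1}$ is closed, being the union of two closed sets. Since $A_\alpha\subset X_\alpha$, the restrictions to $\alpha$ of points of $X_{\alpha+1}$ are exactly the points of $X_\alpha$; together with (H1) at $\alpha$ this gives (H1) at $\alpha+1$. A nonempty open subset of $X_{\alpha+1}$ contains either $\{x^\frown0:x\in V\}$ with $V$ nonempty open in $X_\alpha$, or $\{x^\frown1:x\in V\}$ with $V$ nonempty and relatively open in $A_\alpha$. In the first case $V$ contains a point of $D_\alpha$ and does not lie in a fiber, by (H2) and (H3) at $\alpha$. In the second case the same holds by (A1) and (A2). Appending one digit keeps supports finite and does not change $x\restriction\omega$, so (H2) and (H3) hold at $\alpha+1$.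

*Limits.* $X_\lambda$ is closed. If $x\in X_\beta$, $\beta<\lambda$, then $x^\frown0\in X_\lambda$: its restriction to $\gamma\in[\omega,\beta]$ is in $X_\gamma$ since $X_\gamma$ consists of the restrictions of points of $X_\beta$ (or $\gamma=\beta$), and its restriction to $\gamma\in(\beta,\lambda)$ is $x^\frown0\in X_\gamma$ by (H1). This gives (H1) at $\lambda$. A nonempty basic open set of $X_\lambda$ mentions finitely many coordinates, so it has the form $\{x\in X_\lambda:x\restriction\gamma\in V\}$ with $\gamma\in[\omega,\lambda)$ and $V$ nonempty open in $X_\gamma$. It contains $x^\frown0$ for all $x\in V$, so (H2) and (H3) at $\lambda$ follow from those at $\gamma$.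

Let $X=X_{\omega_1}$ and $D=D_{\omega_1}$. It remains to verify (a)–(d) of Proposition 5.

**Step 3: (b) and (c).** *These come directly from the recursion.* For $\alpha\in[\omega,\omega_1)$ take $t\in A_\alpha$; then $t^\frown1\in X_{\alpha+1}$, and $t^\frown1^\frown0\in X$ by (H1). That is (b). Statement (c) is (H2) and (H1) for $\omega_1$, because $z\restriction\gamma\in X_\gamma$ for $z\in X$.

**Step 4: (a).** *This step shows that supports are countable; it is where (A4) and the enumeration of all reals are used.* Suppose $z\in X$ has uncountable support, and let $z\restriction\omega=y_\xi$. Choose $\alpha\in\mathrm{supp}\,z$ with $\alpha>\max(\omega,\xi)$ and $\mathrm{supp}\,z\cap\alpha$ infinite. Since $z\restriction(\alpha+1)\in X_{\alpha+1}$ and $z(\alpha)=1$, we get $z\restriction\alpha\in A_\alpha\cap F^\alpha_{y_\xi}$. As $\xi<\alpha$, (A4) gives $z\restriction\alpha\in D_\alpha$, so $z\restriction\alpha$ has finite support, a contradiction.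

**Step 5: (d).** *This step shows that permitted $1$'s do not leave closures; it is where (A3) is used.* Let $P=P_\xi$, and let $\delta(P)\in[\omega,\omega_1)$ satisfy $\xi<\delta(P)$ and $P_\xi\subset\mathrm{Fn}(\delta(P),2)$. Let $\alpha\ge\delta(P)$, $x\in D$, $\mathrm{supp}\,x\subset\alpha$, $x+e_\alpha\in X$ and $x\in\overline{U_P}$. Since $(x+e_\alpha)\restriction(\alpha+1)=(x\restriction\alpha)^\frown1$ is in $X_{\alpha+1}$, we have $x\restriction\alpha\in A_\alpha\cap D_\alpha$. Restriction to $\alpha$ is continuous and maps $U_P$ into $U^\alpha_\xi$, because $P\subset\mathrm{Fn}(\alpha,2)$. So $x\restriction\alpha\in\overline{U^\alpha_\xi}$. Now $U^\alpha_\xi$ was in the family $\mathcal U$ at stage $\alpha$, so (A3) gives $x\restriction\alpha\in\overline{U^\alpha_\xi\cap A_\alpha}$.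

Let $G\subset\omega_1$ be finite. Pick $t\in U^\alpha_\xi\cap A_\alpha$ with $t\restriction(G\cap\alpha)=x\restriction(G\cap\alpha)$ and put $z=t^\frown1^\frown0\in X$. Some $p\in P$ has $p\subset t\subset z$, so $z\in U_P$. And $z\restriction G=(x+e_\alpha)\restriction G$: below $\alpha$ by the choice of $t$, at $\alpha$ both values are $1$, and above $\alpha$ both are $0$. Since $G$ was arbitrary, $x+e_\alpha\in\overline{U_P}$.

By Proposition 5, $X$ is a non-separable $\Omega$-separable Corson compact space of countable tightness. $\blacksquare$

## 8. Adding Cohen reals to the example

Here conditions in $\mathrm{Fn}(\kappa,2)$ are ordered by $r'\le r$ iff $r'\supset r$. We use the standard facts that this poset is ccc, that it preserves $\omega_1$, and that for $I\subset\kappa$ in $V$ the filter $G_I=G\cap\mathrm{Fn}(I,2)$ is $\mathrm{Fn}(I,2)$-generic over $V$. If new reals are added, the old $X$ is no longer compact: its projection to the first $\omega$ coordinates is $2^\omega\cap V$, which is dense in $2^\omega$ but is not all of it. So we take a closure, described by finite pieces.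

**Proof of Theorem 3.** Let $V\models$ CH, let $X,D$ be as in Section 7, and put
$$\mathcal T=\{q\in\mathrm{Fn}(\omega_1,2):\exists t\in X\ (q\subset t)\}.$$
Let $G$ be $\mathrm{Fn}(\kappa,2)$-generic over $V$. In $V[G]$ let
$$X^*=\{z\in2^{\omega_1}:z\restriction F\in\mathcal T\text{ for all finite }F\subset\omega_1\},$$
a closed set containing $X$. We check (a)–(d) of Proposition 5 for $X^*$ in $V[G]$.

**Step 1: finite-support points, (b) and (c).** *This step shows that the set of finite-support points has not changed.* A finite-support $z\in X^*$ is determined by a finite set, so $z\in V$. Since every $z\restriction F$ is in $\mathcal T$, $z$ lies in the closure of $X$ in $V$, hence in $X$. So the finite-support points of $X^*$ are exactly those of $D$. A nonempty basic open subset of $X^*$ is $\{z\in X^*:q\subset z\}$ with $q\in\mathcal T$; since $D$ is dense in $X$ in $V$, some $d\in D$ has $q\subset d$. So $D$ is dense in $X^*$. The rest of (c), and (b), hold because they hold for $X\subset X^*$ and $\omega_1$ is the same.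

**Step 2: (a).** *This step shows that no point of $X^*$ has uncountable support.* Otherwise some $p$ forces that $\dot z\in X^*$ has uncountable support. In $V$ let $Z$ be the set of $\alpha<\omega_1$ such that some $p_\alpha\le p$ forces $\dot z(\alpha)=1$. Then $p$ forces $\mathrm{supp}\,\dot z\subset Z$, so $Z$ is uncountable. By the $\Delta$-system lemma, there is an uncountable $I\subset Z$ such that either the domains of the $p_\alpha$ ($\alpha\in I$) are all equal or they form a $\Delta$-system. On the common domain or root there are finitely many possible restrictions, so after shrinking $I$ we may assume that the $p_\alpha$ agree there. Then the union of any finitely many $p_\alpha$, $\alpha\in I$, is a condition extending all of them. For a finite $F\subset I$, a common extension of the $p_\alpha$, $\alpha\in F$, forces that $\dot z\in X^*$ and that $\dot z\restriction F$ is constantly $1$. Hence the constant function $1$ on $F$ is in $\mathcal T$. So in $V$ the closed sets $\{t\in X:t\restriction F\equiv1\}$, $F\subset I$ finite, have the finite intersection property. By compactness there is $t\in X$ with $t\restriction I\equiv1$, contradicting (a) for $X$ in $V$.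

**Step 3: closures in terms of $\mathcal T$.** *This step makes the relation $x\in\overline{U_P}$ absolute.* For $x\in D$ and $P\subset\mathrm{Fn}(\omega_1,2)$,
$$x\in\overline{U_P}\iff\text{for all finite }F\subset\omega_1\text{ there is }p\in P\text{ with }p\cup(x\restriction F)\in\mathcal T,\tag{3}$$
both for $X$ in $V$ and for $X^*$ in $V[G]$. Indeed, $x\in\overline{U_P}$ means that for each finite $F$ some point $z$ of the space and some $p\in P$ satisfy $p\cup(x\restriction F)\subset z$. A $q\in\mathrm{Fn}(\omega_1,2)$ extends to a point of $X$ iff $q\in\mathcal T$ by definition. If $q$ extends to a point $z\in X^*$, then $q=z\restriction\mathrm{dom}\,q\in\mathcal T$; conversely $q\in\mathcal T$ extends to a point of $X\subset X^*$. When $x+e_\alpha\in D$, (3) applies to it too.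

**Step 4: a countable piece of the forcing.** *This step captures $P$ by countably much information in $V$.* Let $P\in V[G]$ be a countable subset of $\mathrm{Fn}(\omega_1,2)$. If $P=\emptyset$, then $U_P=\emptyset$ and $\delta(P)=\omega$ works. Otherwise let $\dot f$ be a name for a function from $\omega$ to $\mathrm{Fn}(\omega_1,2)$ (forced by every condition to be one) such that $P$ is the range of its value. For each $n$ choose in $V$ a maximal antichain $E_n$ of conditions $q$ that decide $\dot f(n)$, say $q\Vdash\dot f(n)=p_{n,q}$. By ccc each $E_n$ is countable. So the set $I\subset\kappa$ of all elements of domains of members of $\bigcup_nE_n$ is countable, and so is $T=\{p_{n,q}:n\in\omega,\ q\in E_n\}$. Let $\dot P=\{(\check p_{n,q},q):n\in\omega,\ q\in E_n\}$. This is an $\mathrm{Fn}(I,2)$-name for a subset of $T$, and it evaluates to $P$, since $G$ meets each $E_n$ in exactly one condition. From now on $\Vdash$ refers to $\mathrm{Fn}(I,2)$.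

For $r\in\mathrm{Fn}(I,2)$ let $P_r=\{p\in T:\exists r'\le r\ (r'\Vdash p\in\dot P)\}$. This is a countable set in $V$, so $\delta(P_r)$ is defined by (d) for $X$ in $V$. As $\mathrm{Fn}(I,2)$ is countable, $\delta=\sup_r\delta(P_r)<\omega_1$.

**Step 5: (d).** *This step shows that $\delta(P):=\delta$ works, by reflecting a failure into $V$.* Suppose $\alpha\ge\delta$, $x\in D$, $\mathrm{supp}\,x\subset\alpha$, $x+e_\alpha\in X^*$ and $x\in\overline{U_P}$, but $x+e_\alpha\notin\overline{U_P}$. By Step 1, $x+e_\alpha\in D\subset X$. By (3) there is a finite $F$ such that no $p\in P$ has $p\cup((x+e_\alpha)\restriction F)\in\mathcal T$, while the right side of (3) holds for $x$ and $P$. These statements mention only $P$ and objects of $V$, and they hold in $V[G_I]$. So some $r\in G_I$ forces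

* (4) for all finite $F'\subset\omega_1$ there is $p\in\dot P$ with $p\cup(x\restriction F')\in\mathcal T$, and
* (5) no $p\in\dot P$ has $p\cup((x+e_\alpha)\restriction F)\in\mathcal T$.

Work in $V$. By (4), for each finite $F'$ there are $r'\le r$ and $p\in T$ with $r'\Vdash p\in\dot P$ and $p\cup(x\restriction F')\in\mathcal T$; then $p\in P_r$. So by (3), $x\in\overline{U_{P_r}}$ in $X$. Since $\alpha\ge\delta\ge\delta(P_r)$, (d) for $X$ in $V$ gives $x+e_\alpha\in\overline{U_{P_r}}$. By (3) there is $p\in P_r$ with $p\cup((x+e_\alpha)\restriction F)\in\mathcal T$. By the definition of $P_r$ some $r'\le r$ forces $p\in\dot P$, contradicting (5). This proves (d).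

Proposition 5, applied in $V[G]$ to $X^*$, shows that $X^*$ is a non-separable $\Omega$-separable Corson compact space. If $\kappa$ is infinite and $\kappa^\omega=\kappa$ in $V$, then $\mathfrak c=\kappa$ in $V[G]$. Since such $\kappa$ can be taken arbitrarily large, a counterexample is consistent with $\mathfrak c$ arbitrarily large. $\blacksquare$
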